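\title{Finite group actions on $\mathbb{Z}_2$-homology 3-spheres\\ by equivariant surgery}

\begin{abstract}
We prove that every finite group of odd order, and every group $\mathrm{PSL}(2,q)$ with $q$ an odd prime power, acts on a $\mathbb{Z}_2$-homology 3-sphere. For the first statement we show more: a finite group $G$ acts freely on a closed oriented 3-manifold whose first homology is finite of order prime to any prescribed finite set of primes not dividing $|G|$. For $\mathrm{PSL}(2,q)$ we construct an action in which each involution fixes one circle and each Klein four-group fixes two points, and we kill the mod 2 homology by surgery on free orbits of circles. The surgery problem becomes a problem about hermitian matrices over $\mathbb{F}_2[G]$, which we solve modulo the radical and then lift.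
\end{abstract}

\section{Introduction}\label{sec:intro}

A closed connected orientable 3-manifold $M$ is a \emph{$\mathbb{Z}_2$-homology 3-sphere} if it has the homology of $S^3$ with coefficients in $\mathbb{Z}_2$; equivalently, if $H_1(M;\mathbb{Z})$ is finite of odd order. A finite group $G$ \emph{acts} on $M$ if it is isomorphic to a group of diffeomorphisms of $M$. It is known that $\mathbb{A}_5\cong\mathrm{PSL}(2,5)$ is the only finite nonabelian simple group acting on an integral homology 3-sphere; that the groups $\mathrm{PSL}(2,q)$, for odd prime powers $q$, are the only candidates among finite nonabelian simple groups for actions on $\mathbb{Z}_2$-homology 3-spheres; and that such actions, even isometric actions on hyperbolic $\mathbb{Z}_2$-homology 3-spheres, exist for $q=5,7,9,11,13,17,19,23,29$. The following conjecture is posed in \cite{CBC}.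
\begin{itemize}
\item[(i)] For every odd prime power $q$, the group $\mathrm{PSL}(2,q)$ acts on some $\mathbb{Z}_2$-homology 3-sphere.
\item[(ii)] Every finite group of odd order acts on some $\mathbb{Z}_2$-homology 3-sphere.
\end{itemize}
We prove both statements.

\subsection*{What mod 2 homology sees}
Homology with coefficients in $\mathbb{F}_p$ restricts the action of $p$-subgroups. For instance, $V=\mathbb{Z}_p\times\mathbb{Z}_p$ cannot act freely on a closed 3-manifold $M$ with the $\mathbb{F}_p$-homology of $S^3$. Otherwise the chains of a triangulation lifted from $M/V$ give an exact sequence $0\to\mathbb{F}_p\to C_3\to C_2\to C_1\to C_0\to\mathbb{F}_p\to0$ with $C_i$ free over $\mathbb{F}_p[V]$, so that $H^{i+4}(V;\mathbb{F}_p)\cong H^i(V;\mathbb{F}_p)$ for $i\ge1$, whereas $\dim H^i(V;\mathbb{F}_p)=i+1$. So $\mathbb{Z}_3\times\mathbb{Z}_3$ does not act freely on an integral homology sphere. For a group of odd order and coefficients $\mathbb{F}_2$ the argument is void, because $\mathbb{F}_2[G]$ is semisimple. One therefore expects (ii) to hold, even with free actions, and for any prime not dividing $|G|$ in place of $2$.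

\begin{theorem}\label{thm:free}
Let $G$ be a finite group and $\mathcal{P}\neq\emptyset$ a finite set of primes not dividing $|G|$. Then $G$ acts freely on a closed connected oriented 3-manifold $M$ such that $H_1(M;\mathbb{Z})$ is finite of order prime to every $p\in\mathcal{P}$.
\end{theorem}

For $|G|$ odd and $\mathcal{P}=\{2\}$ this is (ii).

For (i) the 2-subgroups matter. The case $q=3$ is the model: $\mathrm{PSL}(2,3)\cong\mathbb{A}_4$ acts on $S^3=\mathbb{R}^3\cup\{\infty\}$ as the rotation group of a tetrahedron. Each involution fixes one circle, its axis together with $\infty$, and the Klein four-group fixes the two points $0$ and $\infty$. On any $\mathbb{Z}_2$-homology 3-sphere the picture cannot be very different. By the Smith inequality $\dim H_*(M^t;\mathbb{F}_2)\le\dim H_*(M;\mathbb{F}_2)=2$ (quoted for motivation only), an orientation-preserving involution $t$ fixes at most one circle. For general $q$ the Sylow 2-subgroups of $\mathrm{PSL}(2,q)$ are dihedral, so the nontrivial elementary abelian 2-subgroups are again $\mathbb{Z}_2$ and $\mathbb{Z}_2^2$, and the natural guess is that an action with the fixed sets of the model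 exists.

\begin{theorem}\label{thm:psl}
For every odd prime power $q$, the group $\mathrm{PSL}(2,q)$ acts on a $\mathbb{Z}_2$-homology 3-sphere.
\end{theorem}

Together with the results quoted at the start this gives a classification.

\begin{corollary}\label{cor:simple}
The finite nonabelian simple groups that act on $\mathbb{Z}_2$-homology 3-spheres are exactly the groups $\mathrm{PSL}(2,q)$ with $q\ge5$ an odd prime power.
\end{corollary}

\subsection*{The surgery theorem}
Theorem~\ref{thm:psl} is proved in two steps: first build an action on some 3-manifold with the right fixed sets, then correct the homology away from the fixed sets. The second step works under the following two conditions. The first concerns the group alone. Call an element \emph{real} if it is conjugate to its inverse.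
\begin{itemize}
\item[(RS)] Every real element of odd order of $G$ is a product of two elements of $\Omega=\{t\in G:t^2=1\}$.
\end{itemize}
The second concerns the action.
\begin{itemize}
\item[(F)] $G$ acts faithfully on a closed connected oriented 3-manifold $M$, and
\begin{itemize}
\item[(F1)] for each involution $t$, the fixed set $M^t$ is a single circle, and it contains a point with isotropy group exactly $\langle t\rangle$;
\item[(F2)] each Klein four-subgroup of $G$ has exactly two fixed points;
\item[(F3)] $G$ has no subgroup $\mathbb{Z}_2^3$.
\end{itemize}
\end{itemize}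

\begin{theorem}\label{thm:surgery}
Let $G$ be a finite group satisfying \textup{(RS)}, acting on a 3-manifold $M$ so that \textup{(F)} holds. Then $G$ acts on a $\mathbb{Z}_2$-homology 3-sphere, obtained from $M$ by equivariant surgery on free orbits of circles.
\end{theorem}

\subsection*{The method}
A framed link that is freely permuted by $G$ has an invariant linking form, and the homology after surgery vanishes when this form is nonsingular. Section~\ref{sec:moves} describes three local moves that change the form by elementary hermitian matrices over the group ring. In Section~\ref{sec:free} the group ring modulo $p$ is semisimple and the form can be moved to any form we like; this gives Theorem~\ref{thm:free}. Under (F) the ring $\mathbb{F}_2[G]$ is not semisimple. Section~\ref{sec:lagr} encodes the linking form in a Lagrangian submodule $L$ and shows that (F) makes $L$ free. Section~\ref{sec:algebra} solves the resulting algebraic problem modulo the radical and lifts the solution by (RS). Section~\ref{sec:psl} constructs the action of $\mathrm{PSL}(2,q)$.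

\subsection*{Conventions}
Actions are smooth and orientation-preserving, and corners are smoothed equivariantly. We write $Y^g$ and $Y^V$ for fixed sets. Equivariant triangulations exist (Illman), and we take them regular: a group element that maps a simplex to itself fixes it pointwise. For $k=\mathbb{Z}$ or a field, $a\mapsto\bar a$ is the $k$-linear anti-automorphism of $k[G]$ with $\bar g=g^{-1}$. For a ring $A$ with such an involution, $\mathrm{Sym}(A)=\{a\in A:\bar a=a\}$, and a square matrix $\delta$ over $A$ is \emph{hermitian} if $\delta_{ji}=\overline{\delta_{ij}}$. Modules are finitely generated left modules.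

\section{Framed links and three moves}\label{sec:moves}

Let $G$ act faithfully on a closed connected oriented 3-manifold $Y$. For $g\neq1$ the set $Y^g$ is a finite disjoint union of circles: for an invariant metric, the derivative of $g$ at a fixed point is an element of $SO(3)$, nontrivial because an isometry of a connected manifold is determined by its derivative at a fixed point, and so a rotation. Let $Y_0$ be the set of points with trivial isotropy. Its complement is a 1-dimensional complex, so by general position $Y_0$ is connected and $\pi_1(Y_0)\to\pi_1(Y)$ is onto. The quotient $Y_0/G$ is an oriented 3-manifold.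

A \emph{framed $G$-link} $\Lambda\subset Y_0$ is a disjoint union of embedded oriented circles $ge_i$ ($g\in G$, $1\le i\le n$, all distinct), permuted by $G$ as the notation indicates, with a $G$-invariant framing. We write $c'$ for the push-off of a component $c$ along the framing. Let $k$ be $\mathbb{Z}$ or a field, and let $F$ be the free $k$-module on the components, so that $F=k[G]^n$ with basis $e_1,\dots,e_n$. For $x=\sum_cx_cc\in F$ put $\Lambda_x=\sum_cx_cc$ and $\Lambda'_x=\sum_cx_cc'$, as 1-cycles in $Y$. Let
\[
I=\ker\bigl(F\to H_1(Y;k)\bigr),\qquad f_\Lambda(x,y)=\mathrm{lk}(\Lambda_x,\Lambda'_y)\in k\quad(x,y\in I).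
\]
Here, for disjoint 1-cycles $a,b$ that are null-homologous over $k$, the linking number $\mathrm{lk}(a,b)$ is the intersection number $C\cdot b$ for a 2-chain $C$ with $\partial C=a$. It does not depend on $C$ because $b$ is null-homologous, and $\mathrm{lk}(a,b)=\mathrm{lk}(b,a)$.

Changes of $f_\Lambda$ are recorded by hermitian matrices. For a hermitian $n\times n$ matrix $\delta$ over $k[G]$ let $d_\delta$ be the $G$-invariant $k$-bilinear form on $F$ for which $d_\delta(e_i,ge_j)$ is the coefficient of $g$ in $\delta_{ij}$. It is symmetric, since $d_\delta(ge_j,e_i)=d_\delta(e_j,g^{-1}e_i)$ is the coefficient of $g^{-1}$ in $\delta_{ji}=\overline{\delta_{ij}}$. Conversely, every invariant symmetric form on $F$ is $d_\delta$ for a unique $\delta$.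

The $k$-module $\mathrm{Sym}(k[G])$ has a basis consisting of $1$, the sums $g+g^{-1}$ with $g\ne g^{-1}$, and the involutions. The first two kinds of diagonal entries, and all off-diagonal entries, can be produced by standard moves in the free part of $Y$. Such a move produces an involution $t$ only in the form $t+t^{-1}=2t$. To produce $t$ itself one passes the link through the fixed set of $t$.

\begin{lemma}\label{lem:moves}
For each of the following matrices $\delta$, whose entries not listed are zero, there is a change of the framed $G$-link $\Lambda$ that replaces $f_\Lambda$ by $f_\Lambda+d_\delta|_I$. The new link is homotopic to $\Lambda$ in $Y$ by an equivariant homotopy of the parametrized link, so the map $F\to H_1(Y;k)$ and the module $I$ are unchanged.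
\begin{itemize}
\item \emph{Twist:} $\delta_{ii}=s$, where $s=\pm1$.
\item \emph{Clasp:} for $s=\pm1$, either $i\ne j$, $g\in G$, $\delta_{ji}=sg$, $\delta_{ij}=sg^{-1}$; or $g\neq1$, $\delta_{ii}=s(g+g^{-1})$.
\item \emph{Axis move} $(k=\mathbb{F}_2)$: $\delta_{ii}=t$, where $t$ is an involution and $Y^t$ contains a point with isotropy group exactly $\langle t\rangle$.
\end{itemize}
For twists and clasps the homotopy takes place in $Y_0$.
\end{lemma}

\begin{proof}
\emph{Twist.} Add a full twist to the framing of each $\gamma e_i$, $\gamma\in G$. The push-off of $\gamma e_i$ changes by a meridian, so $f_\Lambda(x,y)$ changes by $s\sum_\gamma x_{\gamma e_i}y_{\gamma e_i}$, with $s$ the sign of the twist.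

\emph{A formula for the other two moves.} Both slide an arc of a component $e$ across an embedded oriented disk $\Delta$ whose boundary contains the arc with the opposite orientation, and do so equivariantly: $\gamma e$ is replaced by $\gamma e+\partial(\gamma\Delta)$ for all $\gamma\in G$. Call the new link $\Lambda^+$; the slide is the required homotopy. Moving the twisting of the framing away from the arc, we may assume that the framing of $e$ along the arc is normal to $\Delta$, and we frame the new arc normally to $\Delta$ on the same side. If $\Delta'$ is the push-off of $\Delta$ to that side, then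
\[
\Lambda^+_x=\Lambda_x+\partial\sum_\gamma x_{\gamma e}\,\gamma\Delta,\qquad\Lambda^{+\prime}_y=\Lambda'_y+\partial\sum_\gamma y_{\gamma e}\,\gamma\Delta'.
\]
If $\Lambda$ is disjoint from $\Lambda^{+\prime}$, we may compare both linking numbers with $\mathrm{lk}(\Lambda_x,\Lambda^{+\prime}_y)$, using the symmetry of $\mathrm{lk}$ for the second comparison:
\begin{equation}\label{eq:change}
f_{\Lambda^+}(x,y)-f_\Lambda(x,y)=\sum_\gamma x_{\gamma e}\,(\gamma\Delta\cdot\Lambda^{+\prime}_y)+\sum_\gamma y_{\gamma e}\,(\gamma\Delta'\cdot\Lambda_x).
\end{equation}

\emph{Clasp.} Put $e=ge_i$ and $\hat e=e_j$, with $j=i$ in the second case. Choose a path in the connected set $Y_0\setminus\Lambda$ from $e$ to $\hat e$, and perturb its image in $Y_0/G$ to an embedded arc with distinct end points and interior disjoint from $\Lambda/G$. A thin band along this arc, together with a small meridian disk of the strand at its far end, is an embedded disk in $Y_0/G$. It lifts to a disk $\Delta\subset Y_0$ whose translates are pairwise disjoint, and $\Delta\cap\Lambda$ consists of an arc of $e$ in $\partial\Delta$ and one interior point on $\hat e$. Put $s=\Delta\cdot\hat e$;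 a half twist in the band reverses the orientation induced on the meridian disk, so both signs occur. The link $\Lambda^+$ is embedded. The disk $\Delta$ meets $\Lambda^{+\prime}$ only in one point of the push-off of $\hat e$, and $\Delta'$ meets $\Lambda$ only in one interior point, on $\hat e$; in particular $\Lambda\cap\Lambda^{+\prime}=\emptyset$. By \eqref{eq:change} the change is $s\sum_\gamma(x_{\gamma e}y_{\gamma\hat e}+y_{\gamma e}x_{\gamma\hat e})$. For $i\ne j$ this form takes the value $s$ on the translates of $(e_j,ge_i)$ and $(ge_i,e_j)$ and vanishes on other pairs of components. For $i=j$ its value on $(e_i,g'e_i)$ is $s$ times the number of true statements among $g'=g$ and $g'=g^{-1}$. In both cases it is $d_\delta$.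

\emph{Axis move.} Let $e=e_i$ and let $p\in Y^t$ have isotropy group $\langle t\rangle$. Near $p$ there are coordinates $(z,u)\in\mathbb{C}\times\mathbb{R}$ with $t(z,u)=(-z,u)$. Choose an arc from $e$ to $p$ with interior in $Y_0\setminus\Lambda$ and embedded image in $Y/G$, arriving at $p$ along the positive real $z$-axis. Push a thin finger of $e$ along this arc, by an equivariant isotopy in $Y_0$, and turn it so that near $p$ it lies in the plane $\Pi=\{(x+iy,y):x,y\in\mathbb{R}\}$. After rescaling the coordinates we may assume that the $t$-invariant box
\[
\mathcal{B}=\{|\mathrm{Re}\,z|\le3,\ |\mathrm{Im}\,z|\le2,\ |u|\le2\}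
\]
is disjoint from its translates by elements outside $\langle t\rangle$ and meets $\Lambda$ exactly in $\sigma\cup t\sigma$, where $\sigma=\{(1+iy,y):|y|\le2\}$ is the tip of the finger. The two legs of the finger run at heights $|u|>2$, outside $\mathcal{B}$.

Let $a(y)$ be a smooth function with $a(y)=1$ for $|y|\ge1$, $-2\le a(y)<1$ for $|y|<1$, and $a(0)=-2$. Replace $\sigma$ by $\sigma^+=\{(a(y)+iy,y):|y|\le2\}$, equivariantly (Figure~\ref{fig:axis}). The points of $\sigma^+$ and $t\sigma^+$ at height $u=y$ have $z$-coordinates $\pm(a(y)+iy)\neq0$, so they are distinct and off the axis. Hence $\Lambda^+$ is embedded and lies in $Y_0$. The move is the slide across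
\[
\Delta=\{(x+iy,y):a(y)\le x\le1,\ |y|\le1\}\subset\Pi .
\]
The planes $\Pi$ and $t\Pi$ meet transversely along the line $y=0$, the real $z$-axis. This line meets $\Delta$ in $-2\le x\le1$, it meets $\sigma$ at $x=1$, $t\sigma$ at $x=-1$, and $t\sigma^+$ at $x=2$. So $\Delta\cap t\sigma$ is one transverse interior point, $\Delta\cap t\sigma^+=\emptyset$, and $\sigma\cap t\sigma^+=\emptyset$. The push-off of $\sigma^+$ is normal to $\Pi$ and misses $\Delta\supset\sigma\cap\{|y|\le1\}$ and the rest of $\sigma$; likewise $\sigma$ misses $\Delta'$. For a small push-off we conclude that $\Lambda\cap\Lambda^{+\prime}=\emptyset$, that $\Delta\cdot\Lambda^{+\prime}_y=0$, and that $\Delta'\cdot\Lambda_x=x_{te}$ mod 2. By \eqref{eq:change} the change is $\sum_\gamma y_{\gamma e}x_{\gamma te}$, which is $d_\delta(x,y)$ for $\delta_{ii}=t$.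
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=0.6,yscale=1.1]
\draw[thick] (1,-1.7) -- (1,1.7) node[right] {$\sigma$};
\draw[thick,gray] (-1,-1.7) -- (-1,1.7) node[left] {$t\sigma$};
\fill (0,0) ellipse (0.11 and 0.06);
\draw[->] (3.6,0) -- (5.4,0);
\begin{scope}[xshift=9cm]
\draw[thick] (1,-1.7) -- (1,-1);
\draw[thick] (1,1) -- (1,1.7) node[right] {$\sigma^+$};
\draw[thick,gray] (-1,-1.7) -- (-1,-1);
\draw[thick,gray] (-1,1) -- (-1,1.7) node[left] {$t\sigma^+$};
\draw[thick,domain=-1:1,samples=50] plot ({1-3*cos(90*\x)*cos(90*\x)},{\x});
\draw[thick,gray,domain=-1:1,samples=50] plot ({-1+3*cos(90*\x)*cos(90*\x)},{\x});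
\draw[white,line width=6pt,domain=0.53:0.69] plot ({1-3*cos(90*\x)*cos(90*\x)},{\x});
\draw[thick,domain=0.5:0.72] plot ({1-3*cos(90*\x)*cos(90*\x)},{\x});
\draw[white,line width=6pt,domain=-0.69:-0.53] plot ({-1+3*cos(90*\x)*cos(90*\x)},{\x});
\draw[thick,gray,domain=-0.72:-0.5] plot ({-1+3*cos(90*\x)*cos(90*\x)},{\x});
\fill (0,0) ellipse (0.11 and 0.06);
\end{scope}
\end{tikzpicture}
\caption{The axis move, seen along the axis of the involution $t$ (the dot), about which $t$ rotates by $\pi$. An arc $\sigma$ of the link and its image $t\sigma$ are pulled through the axis simultaneously. The result is one $t$-invariant clasp, so the linking of the two components changes by one; a clasp made away from the axis comes with its image under $t$ and changes it by two.}\label{fig:axis}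
\end{figure}

\section{Free actions}\label{sec:free}

To get a free action of $G$ together with control of $H_1$, we let $G$ act by deck transformations on the boundary of a simply connected 4-manifold; then $H_1$ of the boundary is the cokernel of the intersection form.

Let $\langle x_1,\dots,x_r\mid w_1,\dots,w_n\rangle$ be a presentation of $G$ with $n\ge r\ge1$ (add trivial relators if necessary). Let $X_1=\natural_r\,S^1\times D^3$, and attach 2-handles along disjoint framed curves in $\partial X_1$ in the classes $w_i$. The result is a compact oriented 4-manifold $X$ with $\pi_1(X)=G$. Let $W$ be its universal cover, $W_1\subset W$ the preimage of $X_1$, and $Y=\partial W_1$. The group $G$ acts freely on $W$, $Y$ and $\partial W$. Since $\pi_1(\partial X_1)\cong\pi_1(X_1)\to G$ is onto, $Y$ and $W_1$ are connected. So $W_1$ is a connected 4-dimensional 1-handlebody, and $H_1(Y)\cong H_1(W_1)$, $H_2(W_1)=0$. Each relator curve is trivial in $G$ and lifts to $|G|$ circles, so the attaching circles of the 2-handles of $W$ form a framed $G$-link $\Lambda\subset Y$. Take $k=\mathbb{Z}$ in the definitions of $F$, $I$, $f_\Lambda$.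

\begin{lemma}\label{lem:W}
\textup{(a)} $H_2(W;\mathbb{Z})=I$, and the intersection form of $W$ is $\lambda=\eta f_\Lambda$, where $\eta=\pm1$ depends only on orientation conventions.

\textup{(b)} $\partial W$ is connected. For a prime $p$, $H_1(\partial W;\mathbb{F}_p)=0$ if and only if $\lambda$ is nonsingular on $I_p=I\otimes\mathbb{F}_p$.

\textup{(c)} There is an exact sequence $0\to I_p\to\mathbb{F}_p[G]^n\to\mathbb{F}_p[G]^r\to\mathbb{F}_p[G]\to\mathbb{F}_p\to0$, whose first map is induced by $I\subset F$.
\end{lemma}

\begin{proof}
(a) The sequence of the pair $(W,W_1)$ gives $H_2(W)=\ker(F\to H_1(W_1))=I$. Let $Y\times[0,1]$ be a collar of $Y$ in $W_1$, with $Y$ at depth $0$. Represent $a\in I$ by the cores of the 2-handles with coefficients $a_c$, the cylinder $\Lambda_a\times[0,\frac12]$, and a 2-chain $C$ at depth $\frac12$ bounding $\Lambda_a$. Represent $b\in I$ by parallel cores, the cylinder $\Lambda'_b\times[0,1]$, and a 2-chain at depth $1$. The two cycles meet only where $C\times\{\frac12\}$ meets $\Lambda'_b\times[0,1]$, and the sign of each point is its sign in $C\cdot\Lambda'_b$ times a universal sign.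

(b), (c) Write $\mathbb{F}=\mathbb{F}_p$. As $H_1(W;\mathbb{Z})=0$, we have $H_2(W;\mathbb{F})=I_p$. The handle complex of $W$ over $\mathbb{F}$ is $\mathbb{F}[G]^n\to\mathbb{F}[G]^r\to\mathbb{F}[G]$, with homology $I_p$, $0$, $\mathbb{F}$; this is (c). It has no 3-handles, so $H_1(W,\partial W;\mathbb{F})\cong H^3(W;\mathbb{F})=0$ and $\partial W$ is connected. In the exact sequence
\[
H_2(W;\mathbb{F})\to H_2(W,\partial W;\mathbb{F})\cong\mathrm{Hom}(I_p,\mathbb{F})\to H_1(\partial W;\mathbb{F})\to H_1(W;\mathbb{F})=0
\]
the first map is the adjoint of $\lambda$.
\end{proof}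

\begin{example}\label{ex:z3}
Let $G=\langle g\mid g^3\rangle$. Then $W_1=S^1\times D^3$, the three components of $\Lambda$ all represent the same generator of $H_1(Y)=\mathbb{Z}$, and $I$ is the augmentation ideal of $\mathbb{Z}[G]$, with basis $u=1-g$, $gu$. Put $c=-\lambda(u,gu)$. By invariance $\lambda(u,g^2u)=\lambda(gu,u)=-c$, and $u+gu+g^2u=0$ gives $\lambda(u,u)=2c$. So $\lambda$ has Gram matrix $c\left(\begin{smallmatrix}2&-1\\-1&2\end{smallmatrix}\right)$ and determinant $3c^2$. A twist changes $\lambda(u,u)$ by $\pm2$, hence $c$ by $\pm1$, so every $c$ occurs. For $c$ odd, $\partial W$ is a $\mathbb{Z}_2$-homology sphere, and any finite set of primes other than $3$ is avoided by a suitable $c$. The factor $3=|G|$ stays.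
\end{example}

The general proof has the same two ingredients: $I_p$ carries some nonsingular invariant form, and the moves change $\lambda$ to it.

\begin{proof}[Proof of Theorem~\ref{thm:free}]
Let $p\in\mathcal{P}$ and $\mathbb{F}=\mathbb{F}_p$. Since $p\nmid|G|$, the algebra $\mathbb{F}[G]$ is semisimple, so a module is determined by its composition factors, and Lemma~\ref{lem:W}(c) gives $I_p\cong\mathbb{F}[G]^{n-r}\oplus\mathcal{I}$, with $\mathcal{I}$ the augmentation ideal. The form on $\mathbb{F}[G]$ with orthonormal basis $G$ is invariant and nonsingular. Its restriction to $\mathcal{I}=(\sum g)^\perp$ is nonsingular too, because $\langle\sum g,\sum g\rangle=|G|\ne0$ in $\mathbb{F}$. So $I_p$ carries a nonsingular invariant symmetric form $\beta_p$. By semisimplicity again, $I_p$ has an invariant complement in $\mathbb{F}[G]^n$. Extend $\eta(\beta_p-\lambda)$ to $\mathbb{F}[G]^n$ by composing with the projection along this complement. The extension is $d_{\delta_p}$ for a hermitian matrix $\delta_p$ over $\mathbb{F}_p[G]$.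

A hermitian matrix over $\mathbb{Z}[G]$ is given by independent integers: the coefficients of $\delta_{ij}$ for $i<j$, and the coefficients of $1$, of the $g+g^{-1}$ ($g\neq g^{-1}$) and of the involutions in $\delta_{ii}$. By the Chinese remainder theorem there is a hermitian $\delta$ over $\mathbb{Z}[G]$ with $\delta\equiv\delta_p$ mod $p$ for all $p\in\mathcal{P}$, and with even coefficients at the involutions in the $\delta_{ii}$. The last condition is compatible with the others: if $G$ has involutions, then $2\notin\mathcal{P}$. Such a $\delta$ is a sum of twist and clasp matrices, a clasp with $g=t$ an involution contributing $\pm2t$.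

Apply these moves to $\Lambda\subset Y=Y_0$. The images of the components in $\partial X_1$ keep their free homotopy classes, so the new $X$ again has fundamental group $G$, and its universal cover is $W_1$ with 2-handles attached along the new link, with the same $I$. The new intersection form is $\lambda+\eta d_\delta|_I$, which reduces to $\beta_p$ mod $p$ for each $p\in\mathcal{P}$. By Lemma~\ref{lem:W}(b), $M=\partial W$ is connected with $H_1(M;\mathbb{Z})\otimes\mathbb{F}_p=0$ for all $p\in\mathcal{P}$. As $\mathcal{P}\ne\emptyset$, the group $H_1(M;\mathbb{Z})$ is finite, and its order is prime to each $p\in\mathcal{P}$. The deck group $G$ acts freely on $M$.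
\end{proof}

\section{The Lagrangian of an equivariant link}\label{sec:lagr}

From here to the end of Section~\ref{sec:algebra}, homology has coefficients in $\mathbb{F}_2$, dimensions are over $\mathbb{F}_2$ unless indicated, and $R=\mathbb{F}_2[G]$. Let $G$ act faithfully on a closed connected oriented 3-manifold $M$. If $H_1(M)=0$ there is nothing to do in Theorem~\ref{thm:surgery}, so let $H_1(M)\ne0$.

\subsection{Reduction to an algebraic statement}\label{sub:reduction}

Choose loops in $M_0$ that generate $H_1(M)$, and perturb their images in $M_0/G$ to a framed embedded link. Each component still lifts to closed loops, so the preimage is a framed $G$-link $\Lambda$ with $F=R^n\to H_1(M)$ onto. Let $U\subset M_0$ be an invariant tubular neighborhood of $\Lambda$ and $E=M\setminus\mathrm{int}\,U$ the exterior, which is connected. Let $\ell_c$ be the longitude on $\partial U$ given by the framing of $c$ and $\mu_c$ the meridian. We identify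
\[
H:=H_1(\partial U)=F\oplus F^*,\qquad(x,\varphi)=\sum_cx_c\ell_c+\sum_c\varphi(c)\mu_c,
\]
where $F^*=\mathrm{Hom}(F,\mathbb{F}_2)$ with $(g\varphi)(y)=\varphi(g^{-1}y)$. The intersection form of $\partial U$ is $\omega((x,\varphi),(y,\psi))=\varphi(y)+\psi(x)$. Let
\[
L=\ker\bigl(H_1(\partial E)\to H_1(E)\bigr)\subset H .
\]
This is an $R$-submodule. By Poincar\'e--Lefschetz duality (``half lives, half dies'') it is $\omega$-isotropic of dimension $\frac12\dim H=\dim F$.

\begin{lemma}\label{lem:L}
\textup{(a)} $L=\{(x,\varphi):x\in I,\ \varphi(y)=f_\Lambda(x,y)\text{ for all }y\in I\}$.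

\textup{(b)} $L\cong H_2(M,\Lambda)$, and there is an exact sequence of $R$-modules
\[0\to H_2(M)\to L\to F\to H_1(M)\to0.\]

\textup{(c)} If $L\cap(F\oplus0)=0$, then surgery on the framed link $\Lambda$ gives a $\mathbb{Z}_2$-homology 3-sphere $M_\Lambda$ with a faithful action of $G$.
\end{lemma}

\begin{proof}
(a) Realize the push-off $c'$ inside $U$ at half radius, in the direction opposite to $\ell_c$; rotating the framing by the constant angle $\pi$ does not change linking numbers. Let $(x,\varphi)\in L$, and let $D$ be a 2-chain in $E$ bounding $\sum x_c\ell_c+\sum\varphi(c)\mu_c$. Add to $D$ the radial annuli from $\ell_c$ to $c$ with coefficients $x_c$, and meridian disks with coefficients $\varphi(c)$. The resulting chain bounds $\Lambda_x$, so $x\in I$, and it meets $\Lambda'_y$ only in the meridian disks, in $\sum_c\varphi(c)y_c=\varphi(y)$ points. This proves ``$\subset$''. The right side has dimension $\dim I+(\dim F-\dim I)=\dim L$.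

(b) Since $H_2(\Lambda)=0$ and $F=H_1(\Lambda)\to H_1(M)$ is onto, the sequence with $H_2(M,\Lambda)$ in place of $L$ is part of the sequence of the pair. By duality $\dim H_2(M)=\dim H_1(M)$, so $\dim H_2(M,\Lambda)=\dim F=\dim L$. The map $H_2(M,\Lambda)\cong H_2(E,\partial E)\to H_1(\partial E)$ has image $L$, hence is an isomorphism onto $L$.

(c) The manifold $M_\Lambda$ is $E$ with solid tori glued in whose meridians are the $\ell_c$. The group permutes the components of $\Lambda$ freely, so the solid tori form $n$ copies of $G\times D^2\times S^1$ and the action extends smoothly. The result is closed, connected and oriented, and the action is faithful because it is faithful on $E$. Next, $H_1(\partial E)\to H_1(E)$ is onto. Indeed $H_1(E,\partial E)\cong H_1(M,\Lambda)$ injects into $H_0(\Lambda)=H_0(\partial E)$ because $H_1(\Lambda)\to H_1(M)$ is onto, and so $H_1(E)\to H_1(E,\partial E)$ is zero. Therefore $H_1(E)=H/L$ and $H_1(M_\Lambda)=H/(L+(F\oplus0))$, which vanishes since $\dim L+\dim F=\dim H$.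
\end{proof}

By (a), the condition in (c) says that $f_\Lambda$ is nondegenerate on $I$, as in Section~\ref{sec:free}. For a hermitian matrix $\delta$ over $R$ let
\[
\Gamma_\delta=\{(x,d_\delta(x,\cdot)):x\in F\}\subset H
\]
be the graph of $d_\delta$.

\begin{lemma}\label{lem:graph}
Assume \textup{(F1)}. If $L\cap\Gamma_\delta=0$ for some hermitian matrix $\delta$ over $R$, then the conclusion of Theorem~\ref{thm:surgery} holds.
\end{lemma}

\begin{proof}
The second half of (F1) makes the axis move available for every involution. With twists and clasps, Lemma~\ref{lem:moves} then realizes every hermitian $\delta$ over $R$. The new link lies in $M_0$ and has the same map $F\to H_1(M)$, so by Lemma~\ref{lem:L}(a) its Lagrangian is the image of $L$ under the bijection $(x,\varphi)\mapsto(x,\varphi+d_\delta(x,\cdot))$ of $H$. In characteristic 2 this bijection maps $\Gamma_\delta$ onto $F\oplus0$. Apply Lemma~\ref{lem:L}(c).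
\end{proof}

The argument of Section~\ref{sec:free} now breaks down: $I$ need not be a direct summand of $F$, so a given form on $I$ need not be a restriction $d_\delta|_I$. The smallest example shows that this is a genuine obstruction and what removes it.

\begin{example}\label{ex:s1s2}
Let $M=S^2\times S^1$, with points $(\xi,w,\tau)\in\mathbb{R}\times\mathbb{C}\times\mathbb{C}$, $\xi^2+|w|^2=1=|\tau|$. For $j=0$ or $1$ let $G=\langle t\rangle$ with $t(\xi,w,\tau)=(-\xi,\tau^j\bar w,\tau)$, which rotates each sphere by $\pi$. The fixed set $\{\xi=0,\ w^2=\tau^j\}$ is two circles for $j=0$ and one circle for $j=1$. Let $e=\{\xi=1\}$, so $te=\{\xi=-1\}$, $F=R$ and $I=\{0,v\}$ with $v=e+te$. Frame $e$ by the push-off $w=\epsilon\tau^l$, $l\in\mathbb{Z}$; invariance forces the push-off $w=\epsilon\tau^{j-l}$ of $te$. The cycle $v$ bounds the annulus $\{\arg w=\text{const}\}$, which the two push-offs meet in $|l|$ and $|j-l|$ points. So $f_\Lambda(v,v)=j$. No move changes this value, since $d_\delta(v,v)=2a+2b=0$ for $\delta=a+bt$.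

For $j=1$ every framing gives a $\mathbb{Z}_2$-homology sphere, and for $j=0$ the moves never produce one. The module $L$ tells the two cases apart. With $\mu=\mu_e$, it is spanned by $(0,\mu+t\mu)$ and $(v,j\mu)$. For $j=1$ it is free of rank one on $(v,\mu)$. For $j=0$ the action on it is trivial and it is not projective.
\end{example}

So the property to extract from (F) is that $L$ is projective. We prove this next, and then that $L$ is free.

\subsection{$L$ is projective}

We use two facts about a finite group $G$ and a field $k$ of characteristic $p$. The algebra $k[G]$ is self-injective: a finitely generated module is projective if and only if it is injective. And by Chouinard's theorem \cite{Chouinard}, a $k[G]$-module is projective if and only if its restrictions to all elementary abelian $p$-subgroups are projective.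

\begin{lemma}\label{lem:proj}
If \textup{(F)} holds, then $L$ is a projective $R$-module.
\end{lemma}

\begin{proof}
By Chouinard's theorem and (F3) it suffices to show that $L$ is projective over $\mathbb{F}_2[V]$ for $V\cong\mathbb{Z}_2$ and $V\cong\mathbb{Z}_2^2$. The idea is to exhibit $L\cong H_2(M,\Lambda)$ as the only unknown homology module of a finite complex of free modules. Relative chains are free once the singular set of $V$ is included in the subspace, but the singular set has homology of its own, and $H_3(M)$ is not free. Removing a ball around one fixed point cures both defects at once.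

Choose points $x\ne y$ in $M^V$, with $\{x,y\}=M^V$ if $V\cong\mathbb{Z}_2^2$, by (F2). By (F1) the singular set $Z=\bigcup_{1\ne v\in V}M^v$ is one circle, or three circles any two of which meet in $M^V=\{x,y\}$. Let $M'$ be $M$ minus a small open $V$-invariant ball around $y$, disjoint from $U$, on which $V$ acts linearly. Then $Z'=Z\cap M'$ is a union of one or three arcs through $x$ that meet only in $x$, so $Z'$ contracts to $x$. Triangulate $M'\setminus\mathrm{int}\,U$ equivariantly for $V$. By regularity a simplex with nontrivial stabilizer lies in $Z'$, so
\[
C_*=C_*(M'\setminus\mathrm{int}\,U,\ \partial U\cup Z')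
\]
is a complex of free $\mathbb{F}_2[V]$-modules in degrees $0,\dots,3$. By excision its homology is $H_*(M',U\cup Z')\cong H_*(M',\Lambda_+)$, where $\Lambda_+=\Lambda\cup\{x\}$, and these isomorphisms are $V$-equivariant.

We compute it. The group $H_i(M,M')$ vanishes for $i\ne3$, and $H_3(M)\to H_3(M,M')=\mathbb{F}_2$ is an isomorphism. Hence $H_3(M')=0$ and $H_i(M')\cong H_i(M)$ for $i\le2$. It follows that $H_3(M',\Lambda_+)=0=H_0(M',\Lambda_+)$, and, by the five lemma, $H_2(M',\Lambda_+)\cong H_2(M,\Lambda_+)$. The latter is $H_2(M,\Lambda)\cong L$, because $H_i(\Lambda_+,\Lambda)=0$ for $i\geq1$. Since $H_1(\Lambda)\to H_1(M')$ is onto,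
\[
H_1(M',\Lambda_+)=\ker\bigl(H_0(\Lambda)\oplus H_0(x)\to H_0(M')\bigr)\cong H_0(\Lambda)\cong R^n,
\]
by projection to the first summand, and this is free over $\mathbb{F}_2[V]$.

Let $Z_i$ and $B_i$ be the cycles and boundaries of $C_*$. The sequences
\[
0\to Z_1\to C_1\to C_0\to0,\qquad0\to B_1\to Z_1\to H_1\to0,\qquad0\to Z_2\to C_2\to B_1\to0
\]
split one after the other, since $C_0$ and $H_1$ are free, and show that $Z_1$, $B_1$, $Z_2$ are projective. As $H_3=0$, the module $B_2\cong C_3$ is free, hence injective, hence a direct summand of $Z_2$. So $L\cong Z_2/B_2$ is projective.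
\end{proof}

The first half of (F1) and (F2) enter only through the contractibility of $Z'$; in Example~\ref{ex:s1s2} with $j=0$ a whole fixed circle would remain in $Z'$.

\subsection{$L$ is free}

Let $k$ be an algebraic closure of $\mathbb{F}_2$, and fix an isomorphism between the roots of unity in $k$ and the complex roots of unity of odd order. The \emph{Brauer character} of a $k[G]$-module $T$ assigns to an element $g$ of odd order the sum of the complex lifts of its eigenvalues on $T$. It is additive on short exact sequences, and for a permutation module it counts the fixed basis elements. We use the following results of Brauer: the Brauer characters of the simple modules are linearly independent, so the Brauer character determines the composition factors; and the Cartan matrix, which records the composition factors of the indecomposable projective modules, is nonsingular. Thus projective $k[G]$-modules with equal Brauer characters are isomorphic. The Noether--Deuring theorem says that two $R$-modules that become isomorphic over $k$ are isomorphic.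

\begin{lemma}\label{lem:free}
If \textup{(F)} holds, then $L\cong F$.
\end{lemma}

\begin{proof}
Let $g$ have odd order. By additivity, the alternating sum of the Brauer characters of the $H_i(M)$ equals that of the simplicial chain modules of a regular $G$-triangulation. These are permutation modules, and the simplices fixed by $g$ triangulate $M^g$, so the value at $g$ is $\chi(M^g)$. This is $0$, since $M^g$ is a union of circles, or $M$ itself if $g=1$. The modules $H_0(M)$ and $H_3(M)$ are trivial and cancel, so $H_1(M)$ and $H_2(M)$ have the same Brauer character. By Lemma~\ref{lem:L}(b) so do $L$ and $F$, and both are projective by Lemma~\ref{lem:proj}.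
\end{proof}

By Lemmas~\ref{lem:graph} and~\ref{lem:free}, Theorem~\ref{thm:surgery} follows from a statement in algebra, which is proved in the next section.

\begin{proposition}\label{prop:alg}
Let $G$ satisfy \textup{(RS)}, let $F=R^n$ and $H=F\oplus F^*$ with the form $\omega$. Let $L\subset H$ be an $\omega$-isotropic $R$-submodule with $L\cong F$. Then $L\cap\Gamma_\delta=0$ for some hermitian matrix $\delta$ over $R$.
\end{proposition}

\begin{remark}
For $|G|$ odd, (F1)--(F3) are vacuous and (RS) holds: if $ugu^{-1}=g^{-1}$, then $u^2$ centralizes $g$, hence so does $u$, and $g=1$. So Theorem~\ref{thm:surgery}, applied to the manifold $Y$ of Section~\ref{sec:free}, also gives (ii).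
\end{remark}

\section{Hermitian matrices over $\mathbb{F}_2[G]$}\label{sec:algebra}

Let $J$ be the radical of $R$ and $\tilde R=R/J$. An anti-automorphism preserves the radical, so the involution descends to $\tilde R$. The plan is to find $\delta$ over the semisimple ring $\tilde R$, by the method of Section~\ref{sec:free}, and to lift it. In odd characteristic a symmetric element is lifted by averaging a lift with its conjugate. In characteristic 2 this is impossible, and lifting can fail.

\begin{example}\label{ex:s3}
Let $G=\mathbb{S}_3=SL(2,\mathbb{F}_2)$. The map $R\to A=M_2(\mathbb{F}_2)$ is onto, so $A$ is a factor of $\tilde R$, and the involution on $A$ is the adjugate $\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)\mapsto\left(\begin{smallmatrix}d&b\\c&a\end{smallmatrix}\right)$. Thus $\mathrm{Sym}(A)=\{a=d\}$ has dimension $3$, while $u+\bar u=\mathrm{tr}(u)\cdot1$ for $u\in A$. The elements $1$ and $g+g^{-1}$ of $\mathrm{Sym}(R)$ therefore give only scalars. The involutions $\left(\begin{smallmatrix}1&1\\0&1\end{smallmatrix}\right)$, $\left(\begin{smallmatrix}1&0\\1&1\end{smallmatrix}\right)$ supply the rest. Now let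 $G=\mathbb{Z}_3\rtimes\mathbb{Z}_4$, nonabelian, and map it onto $\mathbb{S}_3$. Its only involution is central and maps to $1$, so the image of $\mathrm{Sym}(R)$ in $A$ consists of scalars. Here (RS) fails: the elements of order 3 are real, and $\Omega$ is a group of order 2.
\end{example}

\subsection{The factors of $\tilde R$}\label{sub:factors}

By Wedderburn's theorems $\tilde R$ is a product of simple algebras $A=\mathrm{End}_K(S)$, where $S$ is a simple $R$-module and $K=\mathrm{End}_R(S)$ is a finite field, the center of $A$. The involution permutes these factors. We group them into \emph{blocks}: a block is a factor $A$ with $\bar A=A$, or a product $A\times\bar A$ of two factors that are interchanged. The identity element of a block is a symmetric central idempotent of $\tilde R$.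

\begin{lemma}\label{lem:b}
Let $A=\mathrm{End}_K(S)$ with $\bar A=A$, so that $c\mapsto\bar c$ is an automorphism of $K$ of order at most 2. There is a nondegenerate biadditive map $b:S\times S\to K$, $K$-linear in the first variable, with $b(ax,y)=b(x,\bar ay)$ for $a\in A$ and $b(y,x)=\overline{b(x,y)}$. In particular $b(x,cy)=\bar c\,b(x,y)$ for $c\in K$, and $b$ is $G$-invariant.
\end{lemma}

\begin{proof}
The group $\mathrm{Hom}_K(S,K)$ is a left $A$-module by $(a\xi)(z)=\xi(\bar az)$. It has as many elements as $S$, and every $A$-module is a sum of copies of $S$, so it is isomorphic to $S$. An isomorphism $y\mapsto b(\cdot,y)$ has all the required properties except possibly the symmetry, and it is unique up to a factor in $\mathrm{End}_A(S)^\times=K^\times$. The map $b'(x,y)=\overline{b(y,x)}$ is $K$-linear in $x$, nonzero, and $b'(ax,y)=\overline{b(y,ax)}=\overline{b(\bar ay,x)}=b'(x,\bar ay)$, so it defines another such isomorphism. Hence $b'=cb$ with $c\in K^\times$, and $b''=b$ gives $c\bar c=1$. If the involution is trivial on $K$, then $c^2=1$, so $c=1$. Otherwise Hilbert's Theorem 90 gives $c=e/\bar e$, and $(eb)'=\bar e\,cb=eb$;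 replace $b$ by $eb$.
\end{proof}

\subsection{Lifting symmetric elements}

As Example~\ref{ex:s3} suggests, the delicate case is that of an alternating $b$, where one needs an involution $t\in G$ with $b(x,tx)\ne0$ for some $x$. If there is none, products of two involutions turn out to have trace zero. The next lemma shows why (RS) forbids this. It uses one more result of Brauer: over an algebraically closed field $k$ of characteristic 2, the trace functions $\mathrm{tr}_T$ of the simple $k[G]$-modules $T$, restricted to the elements of odd order, form a basis of the $k$-valued class functions on these elements.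

\begin{lemma}\label{lem:trace}
Let $k$ be algebraically closed of characteristic 2 and $T$ a self-dual simple $k[G]$-module. Then $\mathrm{tr}_T(g)\ne0$ for some real element $g$ of odd order.
\end{lemma}

\begin{proof}
For a class function $\phi$ on the elements of odd order put $\phi^-(g)=\phi(g^{-1})$, so that $\mathrm{tr}_S^-=\mathrm{tr}_{S^*}$. Suppose that $\mathrm{tr}_T$ vanishes on the real classes. The other classes come in pairs $C\ne C^{-1}$, and $\mathrm{tr}_T^-=\mathrm{tr}_T$ because $T\cong T^*$. So $\mathrm{tr}_T=\phi+\phi^-$, where $\phi$ agrees with $\mathrm{tr}_T$ on one class from each pair and vanishes elsewhere. Write $\phi=\sum_Sc_S\mathrm{tr}_S$ over the simple modules $S$. Then $\mathrm{tr}_T=\sum_Sc_S(\mathrm{tr}_S+\mathrm{tr}_{S^*})$, and the coefficient of $\mathrm{tr}_T$ is $1$ on the left and $2c_T=0$ on the right.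
\end{proof}

\begin{lemma}\label{lem:lift}
If $G$ satisfies \textup{(RS)}, then $\mathrm{Sym}(R)\to\mathrm{Sym}(\tilde R)$ is onto. Hence every hermitian matrix over $\tilde R$ lifts to a hermitian matrix over $R$.
\end{lemma}

\begin{proof}
Let $\mathcal{S}$ be the image. It is an additive group, it contains $a+\bar a$ for all $a\in\tilde R$, and it is closed under $s\mapsto cs\bar c$ for $c\in\tilde R$; for the last two properties lift $a$ and $c$ arbitrarily. Taking for $c$ the identity of a block $B$, we see that $\mathcal{S}$ contains the $B$-component of each of its elements. So it suffices to show $\mathrm{Sym}(B)\subset\mathcal{S}$ for each block.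

\emph{$B=A\times\bar A$.} A symmetric element is $(a,\bar a)=(a,0)+\overline{(a,0)}$.

\emph{$B=A$, involution nontrivial on $K$.} The trace from $K$ to the fixed field is onto, so there is $c\in K$ with $c+\bar c=1$. For $s\in\mathrm{Sym}(A)$ we get $s=cs+\overline{cs}$.

In the remaining cases the form $b$ of Lemma~\ref{lem:b} is symmetric and $K$-bilinear. For any symmetric bilinear form $\beta$ on $S$, the map $x\mapsto\sqrt{\beta(x,x)}$ is $K$-linear, because $K$ is perfect of characteristic 2; it vanishes exactly when $\beta$ is alternating.

\emph{$B=A$, $b$ not alternating.} The kernel of $x\mapsto\sqrt{b(x,x)}$ is a proper submodule of $S$, hence $0$. So $\dim_KS=1$, and each $g$ acts by a scalar $c$ with $c^2=1$, that is, trivially. Then $A=\mathbb{F}_2$, spanned by the component of $1$.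

\emph{$B=A$, $b$ alternating.} For $a\in\mathrm{Sym}(A)$ the form $b(x,ay)$ is symmetric, since $b(y,ax)=b(ay,x)$. Put $\ell_a(x)=\sqrt{b(x,ax)}$. Then $\ell_a\in\mathrm{Hom}_K(S,K)$, the map $a\mapsto\ell_a$ is additive, and $\ell_{ca\bar c}=\ell_a\circ\bar c$ because $b(x,ca\bar cx)=b(\bar cx,a\bar cx)$. If $\ell_a=0$, then $a\in\mathcal{S}$. Indeed the alternating form $b(x,ay)$ is $\beta(x,y)+\beta(y,x)$, where $\beta$ has the upper triangular part of its Gram matrix. Write $\beta(x,y)=b(x,cy)$ with $c\in A$. Then $\beta(y,x)=b(\bar cy,x)=b(x,\bar cy)$, so $a=c+\bar c$.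

Suppose some $a\in\mathcal{S}\cap A$ has $\ell_a\ne0$. As $\bar c$ runs through $\mathrm{End}_K(S)$, the functional $\ell_a\circ\bar c$ runs through all of $\mathrm{Hom}_K(S,K)$. So for $s\in\mathrm{Sym}(A)$ there is $a'\in\mathcal{S}\cap A$ with $\ell_{s+a'}=0$, and $s=(s+a')+a'\in\mathcal{S}$.

It remains to exclude that $\ell_a=0$ for all $a\in\mathcal{S}\cap A$. In that case the forms $b(x,ty)$, $t\in\Omega$, are alternating, since $\bar t=t$. Fix a $K$-basis of $S$, let $[g]$ be the matrix of $g$ and $\Phi_t=\Phi_1[t]$ the Gram matrix of $b(x,ty)$. It is invertible and \emph{alternating}, that is, symmetric with zero diagonal. For $s,t\in\Omega$ we have $\Phi_t=\Phi_s[st]$ because $s^2=1$. The matrix $\Phi_s^{-1}=\Phi_s^{-1}\Phi_s(\Phi_s^{-1})^T$ is congruent to $\Phi_s$, hence alternating. For alternating matrices $P,P'$ the trace of $PP'$ is $2\sum_{i<j}P_{ij}P'_{ij}=0$. Therefore $\mathrm{tr}\,[st]=\mathrm{tr}(\Phi_s^{-1}\Phi_t)=0$. Let $k$ be an algebraic closure of $K$. The module $T=S\otimes_Kk$ is simple, since $R\to\mathrm{End}_K(S)$ is onto, and self-dual by $b$. By (RS), $\mathrm{tr}_T(g)=0$ for every real $g$ of odd order, which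 contradicts Lemma~\ref{lem:trace}.

For a matrix, lift the diagonal entries to $\mathrm{Sym}(R)$ and the entries above the diagonal arbitrarily.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:alg}}

For a ring $B$ with involution, a \emph{hermitian form} on a $B$-module $P$ is a biadditive map $\kappa:P\times P\to B$ with $\kappa(au,bv)=a\,\kappa(u,v)\,\bar b$ and $\kappa(v,u)=\overline{\kappa(u,v)}$. It is \emph{nondegenerate} if $\kappa(u,\cdot)=0$ implies $u=0$.

\emph{Step 1: an $R$-valued form.} The $\mathbb{F}_2$-valued form $\omega$ does not descend to $H/JH$, but an $R$-valued version does. Put $h(u,v)=\sum_g\omega(u,gv)\,g$. Substituting in the sum and using that $\omega$ is invariant and symmetric, we get $h(\gamma u,v)=\gamma h(u,v)$, $h(u,\gamma v)=h(u,v)\gamma^{-1}$ and $h(v,u)=\overline{h(u,v)}$ for $\gamma\in G$, so $h$ is hermitian. Let $e_j^*\in F^*$ be the functional that is $1$ on $e_j$ and $0$ on the other $ge_i$; these form an $R$-basis of $F^*$. Then $h(F,F)=h(F^*,F^*)=0$, and $h(e_i,e_j^*)$ is $1$ for $i=j$ and $0$ otherwise. Since $L$ is invariant and $\omega$-isotropic, $h(L,L)=0$. By the definition of $d_\delta$,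 the graph $\Gamma_\delta$ is the submodule generated by the elements $e_i+\sum_j\delta_{ij}e_j^*$.

\emph{Step 2: reduction modulo $J$.} As $\bar J=J$, the form $h$ induces a hermitian form, still called $h$, on $\tilde H=H/JH=\tilde F\oplus\tilde F^*$, where both summands are free of rank $n$ over $\tilde R$ on the images of the $e_i$ and $e_j^*$. For a hermitian $\tilde\delta$ over $\tilde R$ define $\Gamma_{\tilde\delta}\subset\tilde H$ by the generators above; it projects isomorphically onto $\tilde F$. The module $L$ is free, hence injective, hence a direct summand of $H$. So $L\cap JH=JL$, and the image $\tilde L\subset\tilde H$ is isomorphic to $L/JL\cong\tilde R^n$; it is $h$-isotropic. Suppose $\tilde L\cap\Gamma_{\tilde\delta}=0$. Then $\tilde L\oplus\Gamma_{\tilde\delta}=\tilde H$ by dimension. Lift $\tilde\delta$ to a hermitian $\delta$ over $R$ by Lemma~\ref{lem:lift}. Then $L+\Gamma_\delta+JH=H$, so $L+\Gamma_\delta=H$ by Nakayama's lemma, and $\dim L+\dim\Gamma_\delta=\dim H$ gives $L\cap\Gamma_\delta=0$. It remains to find $\tilde\delta$.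

\emph{Step 3: one block.} The identities of the blocks are symmetric central idempotents, so $\tilde H$, $h$, $\tilde L$ and $\tilde\delta$ split along the blocks. Fix a block $B$, and let $F_B=B^n$, $F_B^*=B^n$, $L_B\cong B^n$ be the $B$-components, with bases again written $e_i$, $e_j^*$. Let $I_B$ be the projection of $L_B$ to $F_B$, and $I_B^\perp=\{\varphi\in F_B^*:h(\varphi,I_B)=0\}$. For $(x,\varphi),(y,\psi)\in L_B$ isotropy reads
\begin{equation}\label{eq:iso}
h(\varphi,y)=h(x,\psi)=\overline{h(\psi,x)}.
\end{equation}
Taking $x=0$ gives $L_B\cap F_B^*\subset I_B^\perp$. So $f(x,y):=h(\varphi,y)$, for $(x,\varphi)\in L_B$ and $y\in I_B$, does not depend on the choice of $\varphi$, and by \eqref{eq:iso} it is a hermitian form on $I_B$. It plays the role of the linking form.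

Suppose that $I_B$ carries a nondegenerate hermitian form $\kappa$. Since $B$ is semisimple, $I_B$ has a complement in $F_B$. Extend $\kappa+f$ to a hermitian form $d$ on $F_B$ by composing with the projection along it, and put $\tilde\delta_{ij}=d(e_i,e_j)$. An element of $\Gamma_{\tilde\delta}$ is $(x,\varphi)$ with $x=\sum_ia_ie_i$, $\varphi=\sum_{i,j}a_i\tilde\delta_{ij}e_j^*$, and for $y=\sum_jb_je_j$ we have $h(\varphi,y)=\sum_{i,j}a_i\tilde\delta_{ij}\bar b_j=d(x,y)$. If also $(x,\varphi)\in L_B$, then $x\in I_B$ and $f(x,y)=d(x,y)=\kappa(x,y)+f(x,y)$ for all $y\in I_B$. So $\kappa(x,\cdot)=0$, $x=0$ and $\varphi=0$. It remains to find $\kappa$.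

\emph{Step 4: $B=\mathrm{End}_K(S)$ simple.} Here $I_B$ is a sum of copies of $S$, and it suffices to treat $S$. With $b$ as in Lemma~\ref{lem:b} let $\kappa(x,y)\in B$ be the map $z\mapsto b(z,y)x$. Then $\kappa(ax,y)=a\kappa(x,y)$, and $\kappa(x,ay)=\kappa(x,y)\bar a$ since $b(z,ay)=b(\bar az,y)$. Moreover
\[
b(\kappa(x,y)z,w)=b(z,y)\,b(x,w)=\overline{b(w,x)}\,b(z,y)=b(z,\kappa(y,x)w),
\]
so $\overline{\kappa(x,y)}=\kappa(y,x)$. If $x\ne0$, then $\kappa(x,y)\ne0$ for every $y\neq0$. Take the orthogonal sum.

\emph{Step 5: $B=A\times\bar A$, $A=\mathrm{End}_K(S)$.} The simple $\bar A$-module is $S'=\mathrm{Hom}_K(S,K)$ with $(\bar a\xi)(z)=\xi(az)$, and $|S'|=|S|$. A hermitian form pairs the $A$-part of a module with the $\bar A$-part, so a nondegenerate one requires balance, and this is where $L_B\cong B^n$ is used. Write $P_1$, $P_2$ for the $A$- and $\bar A$-parts of a $B$-module $P$. We claim $\dim(I_B)_1=\dim(I_B)_2$.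

For $\varphi=\sum a_je_j^*\in(F_B^*)_1$ and $y=\sum b_je_j$ we have $h(\varphi,y)=\sum a_j\bar b_j\in A$, which depends only on the $\bar A$-part of $y$. Let $\mathrm{Tr}:A\to\mathbb{F}_2$ be the matrix trace followed by the trace of $K/\mathbb{F}_2$. The form $(a,a')\mapsto\mathrm{Tr}(aa')$ on $A$ is nondegenerate, so $\mathrm{Tr}\circ h$ is a perfect pairing of $(F_B^*)_1$ with $(F_B)_2$. The set $h(\varphi,(I_B)_2)$ is a right ideal of $A$, since $h(\varphi,y)a=h(\varphi,\bar ay)$, and a right ideal on which $\mathrm{Tr}$ vanishes is zero. So $(I_B^\perp)_1$ is the annihilator of $(I_B)_2$ for this perfect pairing, of dimension $n\dim A-\dim(I_B)_2$. The sequence $0\to L_B\cap F_B^*\to L_B\to I_B\to0$ and the inclusion $L_B\cap F_B^*\subset I_B^\perp$ give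
\[
n\dim A=\dim(L_B)_1\le\dim(I_B)_1+n\dim A-\dim(I_B)_2 .
\]
Thus $\dim(I_B)_2\le\dim(I_B)_1$, and exchanging $A$ and $\bar A$ gives equality.

Hence $I_B$ is a sum of copies of $S\oplus S'$. On $S\oplus S'$ let $\kappa(x,\xi)\in A$ be the map $z\mapsto\xi(z)x$, put $\kappa(\xi,x)=\overline{\kappa(x,\xi)}\in\bar A$, and let $\kappa=0$ on $S\times S$ and $S'\times S'$. Since $\kappa(ax,\xi)=a\kappa(x,\xi)$ and $\kappa(x,\bar a\xi)=\kappa(x,\xi)a$, this is a hermitian form, and it is nondegenerate because $\kappa(x,\xi)\ne0$ whenever $x\ne0\neq\xi$. Take the orthogonal sum.

This proves Proposition~\ref{prop:alg}, and with it Theorem~\ref{thm:surgery}. \hfill$\square$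

\section{An action of $\mathrm{PSL}(2,q)$}\label{sec:psl}

The case $q=3$ of Theorem~\ref{thm:psl} is the action of $\mathbb{A}_4$ on $S^3$ from the introduction. Let $q\ge5$, $G=\mathrm{PSL}(2,q)$, $q\equiv\varepsilon=\pm1\pmod4$, and $m=(q-\varepsilon)/2$, an even number. We verify (RS) and construct an action satisfying (F).

\subsection{Involutions in $G$}

An element $x\in SL(2,q)$ with $x^2=1$ is diagonalizable with eigenvalues $\pm1$ and determinant $1$, so $x=\pm1$. Hence the involutions of $G$ are the images of the $x$ with $x^2=-1$, and by $x^2-\mathrm{tr}(x)x+1=0$ this is equivalent to $\mathrm{tr}\,x=0$. We use one observation repeatedly: if $u\in SL(2,q)$ anticommutes with an invertible matrix $z$, then $u=-zuz^{-1}$ has trace $0$, so $u^2=-1$.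

Let $z\in M_2(\mathbb{F}_q)$ have distinct eigenvalues. Then $K=\mathbb{F}_q[z]$ is the centralizer of $z$, it is isomorphic to $\mathbb{F}_q\times\mathbb{F}_q$ or $\mathbb{F}_{q^2}$, and $\mathbb{F}_q^2$ is a free $K$-module of rank one. If $y\mapsto y^\dagger$ is the nontrivial automorphism of $K$, then $\det y=yy^\dagger$ is the norm. The norm maps $K^\times$ onto $\mathbb{F}_q^\times$, and the elements of norm one form a cyclic group of order $q-1$ or $q+1$, respectively.

\begin{lemma}\label{lem:group}
\begin{itemize}
\item[(1)] All involutions of $G$ are conjugate.
\item[(2)] For an involution $h$, the centralizer $C=C_G(h)$ is dihedral of order $2m$: it has a cyclic subgroup $\mathbb{Z}_m\ni h$ of index 2, and the elements of $C\setminus\mathbb{Z}_m$ are involutions inverting $\mathbb{Z}_m$. For $m=2$ this means $C\cong\mathbb{Z}_2^2$, $\mathbb{Z}_m=\langle h\rangle$.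
\item[(3)] $G$ has no subgroup $\mathbb{Z}_2^3$.
\item[(4)] A Sylow 2-subgroup of $G$ is dihedral of order divisible by 4, possibly a Klein four-group.
\item[(5)] Lifts to $SL(2,q)$ of two distinct commuting involutions anticommute.
\item[(6)] Every Klein four-subgroup lies in a subgroup isomorphic to $\mathbb{A}_4$.
\item[(7)] $G$ satisfies \textup{(RS)}.
\end{itemize}
\end{lemma}

\begin{proof}
(1) The $x\in SL(2,q)$ with $x^2=-1$ have the separable characteristic polynomial $X^2+1$, so any two are conjugate by some $g\in GL(2,q)$. Multiplying $g$ on the right by an element of $\mathbb{F}_q[x]^\times$ of norm $(\det g)^{-1}$ gives a conjugating element in $SL(2,q)$.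

(2) Let $x$ lift $h$ and $K=\mathbb{F}_q[x]$, which is split exactly when $-1$ is a square, that is, when $\varepsilon=1$. The group $C$ is the image of $\{g\in SL(2,q):gxg^{-1}=\pm x\}$. The elements with sign $+$ are the norm-one elements of $K$, a cyclic group of order $q-\varepsilon$ containing $x$ and $-1$, with image $\mathbb{Z}_m\ni h$. Elements with sign $-$ exist by the proof of (1), applied to $x$ and $-x$. They induce $\dagger$ on $K$, so they invert norm-one elements, and they anticommute with $x$, so their images are involutions.

(3) A subgroup $\mathbb{Z}_2^3$ would lie in the centralizer $C$ of one of its involutions and meet the cyclic group $\mathbb{Z}_m$ in an elementary abelian group of order at least 4.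

(4) A Sylow 2-subgroup has a central involution, so it lies in a conjugate of $C$ and is a Sylow 2-subgroup of a dihedral group of order $2m$ with $m$ even.

(5) Lifts $\mathbf{i},\mathbf{j}$ satisfy $\mathbf{ij}=\pm\mathbf{ji}$. With sign $+$ we would have $(\mathbf{ij})^2=\mathbf{i}^2\mathbf{j}^2=1$, so $\mathbf{ij}=\pm1$ and the two involutions would coincide.

(6) Let $\mathbf{i},\mathbf{j}$ lift two involutions of the Klein group $V$, and $\mathbf{k}=\mathbf{ij}$. By (5) the quaternion relations hold: $\mathbf{i}^2=\mathbf{j}^2=\mathbf{k}^2=-1$, $\mathbf{jk}=\mathbf{i}=-\mathbf{kj}$, $\mathbf{ki}=\mathbf{j}=-\mathbf{ik}$. Put $w=-\frac12(1+\mathbf{i}+\mathbf{j}+\mathbf{k})$. The adjugate $u\mapsto\mathrm{tr}(u)-u$ is linear and negates $\mathbf{i},\mathbf{j},\mathbf{k}$, so $\det w=\frac14\bigl(1-(\mathbf{i}+\mathbf{j}+\mathbf{k})^2\bigr)=\frac14(1+3)=1$. Also $\mathrm{tr}\,w=-1$, so $w^2+w+1=0$ and $w^3=1$. Both $-2w\mathbf{i}$ and $-2\mathbf{j}w$ equal $-1+\mathbf{i}+\mathbf{j}-\mathbf{k}$, and both $-2w\mathbf{j}$ and $-2\mathbf{k}w$ equal $-1-\mathbf{i}+\mathbf{j}+\mathbf{k}$. So the image of $w$ has order 3 and permutes the involutions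 of $V$ cyclically, and with $V$ it generates $V\rtimes\mathbb{Z}_3\cong\mathbb{A}_4$.

(7) The identity is $1\cdot1$. For real $g\ne1$ of odd order it suffices to find an involution $r$ with $rgr=g^{-1}$, for then $g=(gr)r$ and $(gr)^2=1$. Let $\hat g$ lift $g$.

Suppose $\hat g$ has distinct eigenvalues, and let $K=\mathbb{F}_q[\hat g]$. Identify $\mathbb{F}_q^2$ with $K$ and let $u_0$ be the matrix of $\dagger$. Every $u\in K^\times u_0$ satisfies $uy=y^\dagger u$ for $y\in K$, and by surjectivity of the norm we can choose $u$ with $\det u=1$. There is an invertible $z\in K$ with $z^\dagger=-z$, and $u$ anticommutes with it, so the image $r$ of $u$ is an involution. It inverts $g$ because $\hat g^\dagger=\hat g^{-1}$.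

Otherwise the eigenvalues are both $1$ or both $-1$, and $g$ is conjugate to the image of $\nu=\left(\begin{smallmatrix}1&a\\0&1\end{smallmatrix}\right)$, $a\ne0$. As $g$ is real, $u\nu u^{-1}=\pm\nu^{-1}$ for some $u\in SL(2,q)$, with sign $+$ by comparing traces. Then $u$ preserves the fixed line of $\nu$, so it is upper triangular with diagonal $(s,s^{-1})$, and $s^2a=-a$. Thus $s^2=-1$, and $\mathrm{diag}(s,s^{-1})$ has trace $0$ and inverts $\nu$.
\end{proof}

\subsection{A neighborhood of the singular set}\label{sub:N}

We first build a compact $G$-manifold $N$ that contains all points with nontrivial isotropy, and then cap off its boundary with a free $G$-manifold. The design is dictated by the circle $M^h$. The group $C/\langle h\rangle$ should act on it as a group generated by two reflections, with a fundamental arc from a point $x$ to a point $y$, each fixed by a Klein four-group. If the isotropy group of $x$ were just the Klein group, the six half-axes at $x$ would fall into three orbits, each contributing arcs to $M^h$ because all involutions are conjugate. With isotropy group $\mathbb{A}_4$ they form a single orbit, and one orbit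 of arcs suffices. The price is a set of axes of order 3, which we close up by further handles.

For a subgroup $A\le G$ acting on a space $D$, let $G\times_AD$ be the quotient of $G\times D$ by $(ga,v)\sim(g,av)$. It is a union of $[G:A]$ copies of $D$, and the isotropy group of $[g,v]$ is $gA_vg^{-1}$.

Fix an involution $h$ and $C=C_G(h)$. Choose $r_1\in C\setminus\mathbb{Z}_m$ and put $r_2=r_1\rho$ with $\rho$ a generator of $\mathbb{Z}_m$; then $r_1,r_2$ are involutions, $\langle r_1r_2\rangle=\mathbb{Z}_m$ and $\langle r_1,r_2\rangle=C$. By Lemma~\ref{lem:group}(6) choose subgroups $A_x\supset\langle h,r_1\rangle$ and $A_y\supset\langle h,r_2\rangle$ isomorphic to $\mathbb{A}_4$. Let $D_x,D_y$ be 3-balls with centers $x,y$ on which $A_x,A_y$ act as tetrahedral rotation groups. The points of $\partial D_x$ with nontrivial isotropy in $A_x$ form three orbits: 6 points with isotropy of order 2 (over the midpoints of edges), and twice 4 points with isotropy of order 3 (over the vertices and the face centers). The two poles of an axis of order 3 lie in different orbits. The same holds for $D_y$. To $G\times_{A_x}D_x\sqcup G\times_{A_y}D_y$ attach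 the following equivariant 1-handles, in which the isotropy group rotates the factor $D^2$:
\begin{itemize}
\item $G\times_{\langle h\rangle}(D^1\times D^2)$, joining an $h$-fixed point $p_x\in\partial D_x$ to an $h$-fixed point $p_y\in\partial D_y$ (the \emph{$h$-handles});
\item for a subgroup $\langle c\rangle\subset A_x$ of order 3, $G\times_{\langle c\rangle}(D^1\times D^2)$, joining the two $c$-fixed points of $\partial D_x$; and the same for a subgroup of order 3 of $A_y$ and $D_y$.
\end{itemize}
The attaching points have isotropy exactly $\langle h\rangle$ or $\langle c\rangle$ and lie in six different $G$-orbits, so small invariant disks around them give disjoint embedded attaching regions. The attaching maps can be chosen equivariant and compatible with orientations. Indeed, the boundary orientation of $D^1\times D^2$ on $\{\pm1\}\times D^2$ is $\pm$ that of $D^2$, so the rotation angles at the two ends of a handle are opposite. The angles of $c$ at the two poles of $\partial D_x$, measured in the boundary orientation, are opposite too, and for $h$ there is no condition since $\pi\equiv-\pi$.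

Call the result $N$. Every point of nontrivial isotropy on the spheres is covered by a handle, and the action on the tubes $D^1\times\partial D^2$ is free, so $G$ acts freely on $\partial N$. Let $\Sigma=\partial N/G$. The quotient of $\partial D_x$ minus the attaching disks is a pair of pants, and the tube of order 3 joins two of its boundary circles. Cutting $\Sigma$ along the image $\epsilon$ of the belt circle of an $h$-handle therefore gives two one-holed tori $T_x$ and $T_y$, and $\Sigma$ is a closed oriented surface of genus 2.

\subsection{The boundary is null-bordant}\label{sub:bord}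

The free action on $\partial N$ extends to a free action on a compact oriented 3-manifold exactly when the classifying map $\Sigma\to BG$ is zero in oriented bordism. Since the oriented bordism groups of a point are $\mathbb{Z},0,0$ in degrees $0,1,2$, we have $\Omega_2^{SO}(BG)\cong H_2(G;\mathbb{Z})$, so the obstruction is the class $\alpha\in H_2(G;\mathbb{Z})$ of $\Sigma$. We show that $\alpha$ lies in a group of order 2, and that the one free choice in the construction, that of $p_x$ among the two poles of the $h$-axis, switches between its two elements.

Recall the transfer: for a subgroup $P\le G'$ of finite index $d$, multiplication by $d$ on $H_2(G';\mathbb{Z})$ factors through the natural map $H_2(P;\mathbb{Z})\to H_2(G';\mathbb{Z})$. So for finite $G'$ the group $H_2(G';\mathbb{Z})$ is finite, and its $p$-part $H_2(G';\mathbb{Z})_{(p)}$ is the image of $H_2$ of a Sylow $p$-subgroup. Also $H_2$ of a cyclic group vanishes.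

The central extension $SL(2,q)\to G$ has a class in $H^2(G;\mathbb{Z}_2)$, and evaluation defines a homomorphism $\theta:H_2(G;\mathbb{Z})\to\{\pm1\}$. On the class of a closed oriented surface of positive genus, with standard generators of $\pi_1$ mapped to $a_i,b_i\in G$, it is $\prod_i[\hat a_i,\hat b_i]$ for arbitrary lifts $\hat a_i,\hat b_i$: both vanish, that is, equal $1$, exactly when the homomorphism lifts to $SL(2,q)$.

\begin{lemma}\label{lem:theta}
$\theta$ is injective on $H_2(G;\mathbb{Z})_{(2)}$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:group}(4) a Sylow 2-subgroup is $P=\langle r,s\mid r^2,s^2,(rs)^l\rangle$. The presentation complex has Euler characteristic $2$ and finite $H_1$, so its $H_2$ is infinite cyclic, and it surjects onto $H_2(P;\mathbb{Z})$. The transfer to the cyclic subgroup $\langle rs\rangle$ of index 2 shows $2H_2(P;\mathbb{Z})=0$. So $H_2(P;\mathbb{Z})$, and hence $H_2(G;\mathbb{Z})_{(2)}$, has order at most 2. On a torus mapped to two distinct commuting involutions, $\theta$ is $[\mathbf{i},\mathbf{j}]=-1$ by Lemma~\ref{lem:group}(5). Thus $\theta$ is nontrivial; it kills elements of odd order, so it is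 nontrivial on the 2-part.
\end{proof}

\begin{lemma}\label{lem:alpha}
For one of the two choices of $p_x$ we have $\alpha=0$.
\end{lemma}

\begin{proof}
Take a base point on $\epsilon$ and a lift of it on the belt circle of the $h$-handle that joins $p_x$ to $p_y$. The holonomy $\pi_1(\Sigma)\to G$ sends a loop to the element that carries the base lift to the end point of the lifted path; replacing the base lift by its $g$-translate conjugates the holonomy by $g$. The part of $\partial N$ over $T_x$ is $G\times_{A_x}\hat T_x$, where $\hat T_x$ is $\partial D_x$ minus the attaching disks, together with four tubes of order 3 and six halves of $h$-tubes; it contains the base lift. So the holonomy of $T_x$ lies in $A_x$, that of $T_y$ in $A_y$, and that of $\epsilon$, which lifts to half the belt circle, is $h$. In standard generators the holonomy is given by $a,b\in A_x$ and $a',b'\in A_y$ with $[a,b]=h=[a',b']$.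

It follows that the holonomy factors through $A_x*_{\langle h\rangle}A_y$. In the Mayer--Vietoris sequence
\[
H_2(A_x;\mathbb{Z})\oplus H_2(A_y;\mathbb{Z})\to H_2(A_x*_{\langle h\rangle}A_y;\mathbb{Z})\to H_1(\langle h\rangle;\mathbb{Z})=\mathbb{Z}_2
\]
the left term is a finite 2-group, since the Sylow 3-subgroups of $\mathbb{A}_4$ are cyclic. So the middle term is a finite 2-group and $\alpha\in H_2(G;\mathbb{Z})_{(2)}$. By Lemma~\ref{lem:theta} it suffices to arrange $\theta(\alpha)=[\hat a,\hat b][\hat a',\hat b']=1$.

The element $r_1\in A_x$ rotates $D_x$ by $\pi$ about an axis perpendicular to that of $h$, so $r_1p_x=-p_x$. Compose the attaching map of the $h$-handle at its $x$-end with $r_1$. The new map is $h$-equivariant, as $r_1$ commutes with $h$, it is compatible with orientations, and it induces the same map to $\partial D_x/A_x$. So $\Sigma$ and the generators of $\pi_1(\Sigma)$ do not change, nor do $a',b'$, while the base lift in $\hat T_x$ is replaced by its $r_1$-translate. Hence $(a,b)$ becomes $(r_1ar_1^{-1},r_1br_1^{-1})$, and $[\hat a,\hat b]$, a lift of $h$, is conjugated by a lift of $r_1$. By Lemma~\ref{lem:group}(5)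 this multiplies it by $-1$, so $\theta(\alpha)$ changes sign.
\end{proof}

Fix the choice with $\alpha=0$. There is a compact oriented 3-manifold $Q$ with $\partial Q=-\Sigma$ over which $\Sigma\to BG$ extends. Discard the closed components; then $Q$ is connected because $\Sigma$ is. Form connected sums with copies of $S^1\times S^2$, mapping their generators to generators of $G$, so that $\pi_1(Q)\to G$ is onto. Let $\hat Q$ be the induced connected $G$-cover, with $\partial\hat Q=-\partial N$, and put $M=N\cup\hat Q$. This is a closed oriented $G$-manifold. It is connected, since every component of $N$ has nonempty boundary, and the action is faithful, since it is free on $\hat Q$.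

\subsection{The fixed sets}

\begin{lemma}\label{lem:F}
The action of $G$ on $M$ satisfies \textup{(F)}.
\end{lemma}

\begin{proof}
(F3) is Lemma~\ref{lem:group}(3).

(F1) Let $\zeta$ be the arc from $x$ to $y$ formed by the radius from $x$ to $p_x$, the core of the $h$-handle, and the radius from $p_y$ to $y$. Its interior points have isotropy exactly $\langle h\rangle$. The points of $M$ with isotropy of even order are the centers of the balls, the points on the half-axes of involutions, and the points on the cores of the $h$-handles. The six half-axes in $D_x$ form one $A_x$-orbit, and those in $D_y$ one $A_y$-orbit, so this set is $\bigcup_{g\in G}g\zeta$. An interior point of $g\zeta$ has isotropy $\langle ghg^{-1}\rangle$, so it is fixed by $h$ if and only if $g\in C$. If a center $gx$ or $gy$ is fixed by $h$, then $h$ acts on its ball as an involution, and the center is an end point of an arc $g'\zeta$ containing a half-axis of $h$; then $g'\in C$. Therefore $M^h=\bigcup_{g\in C}g\zeta$. Since $r_1x=x$ and $r_2y=y$, the arc $g\zeta$ meets $gr_1\zeta$ in $gx$ and $gr_2\zeta$ in $gy$. As $C=\langle r_1,r_2\rangle$, the set $M^h$ is connected.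 It is a union of disjoint circles, so it is one circle, and it contains points with isotropy exactly $\langle h\rangle$. All involutions are conjugate to $h$.

(F2) Up to conjugacy a Klein four-subgroup is $V=\langle h,r\rangle$ with $r\in C$ an involution different from $h$. The group $C$ acts on the circle $M^h$; let $\chi:C\to\{\pm1\}$ record the effect on its orientation. Near $x$ the circle is the $h$-axis of $D_x$, which $r_1$ reverses, and near $y$ it is the $h$-axis of $D_y$, which $r_2$ reverses. So $\chi(r_1)=\chi(r_2)=-1$, and $\ker\chi$ is the subgroup of index 2 containing $r_1r_2$, namely $\mathbb{Z}_m$. The only involution of $\mathbb{Z}_m$ is $h$, so $\chi(r)=-1$. An orientation-reversing homeomorphism of a circle has exactly two fixed points, and $M^V=(M^h)^r$.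
\end{proof}

By Lemmas~\ref{lem:group}(7) and~\ref{lem:F}, Theorem~\ref{thm:surgery} applies to $G=\mathrm{PSL}(2,q)$ and $M$. This proves Theorem~\ref{thm:psl}, and hence part (i) of the conjecture and Corollary~\ref{cor:simple}. \hfill$\square$

\begin{thebibliography}{9}

\bibitem{Chouinard}
Chouinard, J. Pure Appl. Algebra 7 (1976), 287--302.

\bibitem{CBC}
\emph{Cyclic branched coverings and homology 3-spheres with large group actions},\\
\texttt{https://www.impan.pl/shop/en/publication/transaction/download/product/89063}.

\end{thebibliography}
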